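
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Noncyclic fundamental groups of positively curved\\ $13$-manifolds with $T^2$ symmetry}


\begin{abstract}
It was conjectured that a closed positively curved manifold $M^n$, $n$ odd, with an effective isometric action of a torus of rank $r\ge\frac{n+1}{2q}+1$ has cyclic fundamental group, where $q$ is the smallest prime dividing $\frac{n+1}{2}$. We disprove this. In dimension $13$, where $q=7$ and the bound is $r\ge 2$, we construct positively curved manifolds with $T^2$ symmetry whose fundamental groups are nonabelian; the smallest of these groups has order $21$, and the orders are unbounded. The manifolds are quotients of Bazaikin spaces by finite groups of isometries contained in $U(3)\times U(1)\times U(1)$. We also show that the conjectured statement, with its sharp constant, is true for smooth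 torus actions on manifolds whose universal cover is a compact integral homology sphere, without any curvature assumption.
\end{abstract}

\section{Introduction}

\subsection{The question}
A Riemannian manifold $M$ has \emph{$T^r$ symmetry} if the torus $T^r$ acts effectively on $M$ by isometries. Torus symmetry of large rank restricts the fundamental group of a positively curved manifold. A known result (Wilking; Frank--Rong--Wang) says that if $M^n$ is closed, has positive sectional curvature and $T^r$ symmetry, then $\pi_1(M)$ is cyclic under either of the conditions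
\[
\text{(i) } r\ge \tfrac{n+1}{4}+1;\qquad
\text{(ii) } r\ge \tfrac{n+1}{6}+1 \ \text{ and }\ n+1\not\equiv 0 \pmod 4 .
\]
The denominators are $2q$ with $q=2$ and $q=3$, and for odd $n$ the second condition in (ii) says that $\frac{n+1}2$ is odd. This suggests a pattern, which is stated as a conjecture in \cite{FG}.

\begin{conjecture}
Let $q$ be a prime and let $n$ be odd such that $q$ is the smallest prime dividing $\frac{n+1}{2}$. If $M^n$ is a closed Riemannian manifold with positive sectional curvature and $T^r$ symmetry, where $r\ge\frac{n+1}{2q}+1$, then $\pi_1(M)$ is cyclic.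
\end{conjecture}

For $q=2$ this is part (i) of the known result. For $q=3$ the number $\frac{n+1}2$ is odd, and it is part (ii).

\subsection{Why one would believe it}\label{sec:linear}
Write $h=\frac{n+1}2$ and look at the round sphere $S^{2h-1}\subset\mathbb C^h$. Let $\Gamma\subset U(h)$ be a finite group acting freely on $S^{2h-1}$, and let an $r$-dimensional torus $T\subset U(h)$ commute with $\Gamma$. The joint eigenspaces $V_1,\dots,V_k$ of $T$ give a splitting $\mathbb C^h=V_1\oplus\dots\oplus V_k$ into $\Gamma$-invariant blocks. Since $T$ acts by scalars on each block, it embeds in $U(1)^k$, so $k\ge r$. Put $d_i=\dim_{\mathbb C} V_i$. Then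
\[
d_1+\dots+d_k=h,\qquad k\ge r .
\]
If $r>h/q$, some block has dimension $d<q$, and since all prime factors of $h$ are at least $q$, the numbers $d$ and $h$ are coprime.

If $d=1$, then $\Gamma$ acts faithfully on a line and is cyclic. This settles $h=2$ and $h=3$ (with $r=2$). The first case in which no line need be present is $h=5$, $r=2$, with blocks of dimensions $2$ and $3$. Here $\Gamma$ acts freely on the unit spheres $S^3$ and $S^5$ of the blocks, and such actions produce invertible elements of degrees $4$ and $6$ in the Tate cohomology ring $\hat H^*(\Gamma;\mathbb Z)$. Their quotient is invertible of degree $2$, so $\operatorname{Hom}(\Gamma,\mathbb Q/\mathbb Z)\cong\hat H^2(\Gamma;\mathbb Z)\cong\hat H^0(\Gamma;\mathbb Z)=\mathbb Z/|\Gamma|$, which forces $\Gamma$ to be cyclic. The same argument with $2d$ and $2h$ works in general. The hypothesis on $r$ cannot be weakened: if $\Gamma\subset U(q)$ is noncyclic and acts freely on $S^{2q-1}$ (such groups exist, see Section~\ref{sec:sharp}), then $h/q$ copies of $\mathbb C^q$ give $T^{h/q}$ symmetry. So one guesses that the answer for space forms persists in positive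 curvature.

\subsection{Results}
The guess is right for manifolds covered by homology spheres and wrong in general.

\begin{theoremA}
There is a closed Riemannian manifold $N^{13}$ with positive sectional curvature and $T^2$ symmetry such that $\pi_1(N)\cong\mathbb Z_7\rtimes\mathbb Z_3$ is nonabelian of order $21$. Here $\frac{n+1}2=7$, so $q=7$ and $\frac{n+1}{2q}+1=2$. Hence the conjecture is false.
\end{theoremA}

For the family behind this example we fix some notation. For coprime integers $B,C\ge1$ put
\[
Q=\operatorname{diag}(1,1,1,2B-1,2C-1),
\]
and let $M_{B,C}$ be the biquotient of $SU(5)$ by $S^1_Q\times Sp(2)$ defined in Section~\ref{sec:biq} (a Bazaikin space). Let $m>1$ be an integer all of whose prime divisors are $\equiv1\pmod 3$, and let $\rho$ satisfy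
\begin{equation}\label{eq:rho}
\rho^2+\rho+1\equiv0\pmod m .
\end{equation}
Such a $\rho$ exists: modulo a prime $p\equiv1\pmod3$ the polynomial $x^2+x+1$ has the two primitive cube roots of unity as simple roots, these lift to prime powers by Hensel's lemma, and the Chinese remainder theorem combines them. By \eqref{eq:rho} we have $\rho^3\equiv1\pmod m$. Moreover, $\rho\not\equiv1$ modulo each prime $p\mid m$, since otherwise $3\equiv0\pmod p$; so $\rho$ has order exactly $3$ modulo $p$. Hence
\[
\Gamma_m=\langle\alpha,\beta\mid\alpha^m=\beta^3=1,\ \beta\alpha\beta^{-1}=\alpha^\rho\rangle=\mathbb Z_m\rtimes\mathbb Z_3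
\]
is nonabelian of order $3m$. It is embedded in $U(5)$ in Section~\ref{sec:groups}.

\begin{theoremB}
The space $M_{B,C}$ is a closed simply connected $13$-manifold carrying a positively curved metric that is invariant under an explicit action of $\Gamma_m\times T^3$. For $\Gamma_m$ embedded by \eqref{eq:alphabeta}, the group $\Gamma_m$ acts freely on $M_{B,C}$ if and only if
\begin{equation}\label{eq:star}
B\equiv C\equiv2\pmod3\ \text{ and no prime } p\mid m\text{ divides }(B+1)(C+1)(B+C-1)(B^2+BC+C^2).
\end{equation}
In that case $M_{B,C}/\Gamma_m$ has positive curvature, $T^2$ symmetry and fundamental group $\Gamma_m$. For every $m$ as above, infinitely many pairs $(B,C)$ satisfy \eqref{eq:star}. So there are infinitely many homotopy types of counterexamples in dimension $13$, with nonabelian fundamental groups of unbounded order.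
\end{theoremB}

\begin{theoremC}
Let $n=2h-1\ge3$ and let $q$ be the smallest prime dividing $h$. Let $N^n$ be a closed connected smooth manifold whose universal cover is a compact integral homology sphere (for example, homeomorphic to $S^n$), and suppose that $T^r$ acts smoothly and effectively on $N$. If $r\ge\frac{n+1}{2q}+1$, then $\pi_1(N)$ is cyclic. No curvature assumption is needed. The bound is sharp for every such $n$: there are spherical space forms $S^n/\Gamma$ with $T^{(n+1)/(2q)}$ symmetry and $\Gamma$ noncyclic.
\end{theoremC}

Theorem A disproves the conjecture as posed, through the prime $q=7$. We do not settle its statement for each individual prime $q\ge5$, $q\ne7$.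

\subsection{How the counterexample arises}
In the linear model the dimensions of the blocks add up to $h=\frac{n+1}2$, and this is what ties the group to the prime $q$. On a biquotient there is no such relation between the dimension of the manifold and the dimensions of the representations from which its isometries come. The Bazaikin spaces with $Q=\operatorname{diag}(1,1,1,*,*)$ have dimension $13$, so $h=q=7$, yet they carry an isometric action of $U(3)\times U(1)\times U(1)$. We embed $\Gamma_m$ in this product so that its component in $U(3)$ is irreducible. Of the rank $5$ of $U(5)$, commuting with an irreducible subgroup of $U(3)$ costs $2$, and dividing by the circle $S^1_Q$ costs $1$. What remains is $5-2-1=2$, exactly the rank that the conjecture requires in dimension $13$.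

It remains to make $\Gamma_m$ act freely. It cannot do so on $S^5\subset\mathbb C^3$ in the obvious way, since an element of order $3$ permuting three lines cyclically has eigenvalue $1$. On the biquotient the two additional coordinates, that is, the two factors $U(1)$, make room for a twist by a cube root of unity that removes the fixed points. Whether an element has a fixed point can be read off from its eigenvalues (Lemma~\ref{lem:fixed}), so freeness becomes modular arithmetic.

Sections~\ref{sec:X} and~\ref{sec:biq} introduce the spaces, and Section~\ref{sec:groups} the groups; Section~\ref{sec:21} checks freeness by hand for the group of order $21$. Sections~\ref{sec:metric} and~\ref{sec:curv} treat the metric and its curvature and prove Theorem A, Section~\ref{sec:family} treats the family, and Section~\ref{sec:C} proves Theorem C.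

\section{Fixed points and eigenvalues on $SU(5)/Sp(2)$}\label{sec:X}

We label the coordinates of $\mathbb C^5$ by $0,1,2,4,5$: the letters $i,j,l$ denote elements of $\{0,1,2\}=\mathbb Z/3$, and $4,5$ are the two remaining coordinates. We identify $\mathbb C^4$ with the span of the first four coordinates. Let
\[
J=\operatorname{diag}\left(\begin{pmatrix}0&1\\-1&0\end{pmatrix},\begin{pmatrix}0&1\\-1&0\end{pmatrix}\right),\qquad
\mathbf j(v)=J\bar v\quad(v\in\mathbb C^4),
\]
so that $\mathbf j$ is antilinear, preserves norms, and $\mathbf j^2=-1$. Since $J$ is skew-symmetric, $v^*\,\mathbf j(v)=v^*J\bar v=0$, that is, $\mathbf j(v)\perp v$. Let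
\[
Sp(2)=\{A\in U(4):AJ=J\bar A\},
\]
the unitary matrices commuting with $\mathbf j$. It is compact, connected and of dimension $10$. If $A\in Sp(2)$ and $Av=av$, then $A\,\mathbf j(v)=\bar a\,\mathbf j(v)$. The orthogonal complement of $\operatorname{span}(v,\mathbf jv)$ is again invariant under $A$ and $\mathbf j$, so the eigenvalues of $A$ are $a,\bar a,b,\bar b$. In particular $\det A=1$. Conversely, $\operatorname{diag}(a,\bar a,b,\bar b)\in Sp(2)$ whenever $|a|=|b|=1$. We embed $Sp(2)$ in $SU(5)$ as the upper $4\times4$ block.

Put $D(u)=\operatorname{diag}(1,1,1,1,u)$. The group $U(5)$ acts on $SU(5)$ by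
\begin{equation}\label{eq:action}
\ell\circ g=\ell\,g\,D(\det\ell)^{-1},
\end{equation}
where the factor on the right brings the determinant back to $1$. Since $D(u)$ commutes with the upper block, this action commutes with right multiplication by $Sp(2)$. So $U(5)$ acts on
\[
X=SU(5)/Sp(2),\qquad \dim X=24-10=14 .
\]

\begin{lemma}\label{lem:fixed}
Let $\ell\in U(5)$.
\begin{enumerate}
\item[(a)] $\ell$ fixes the point $g\,Sp(2)\in X$ if and only if $g^{-1}\ell g=\operatorname{diag}(A,\det\ell)$ with $A\in Sp(2)$. In this case $ge_5$ is an eigenvector of $\ell$.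
\item[(b)] $\ell$ fixes some point of $X$ if and only if, among its five eigenvalues (listed with multiplicity), there are two disjoint pairs, each with product $1$.
\item[(c)] A scalar matrix $\lambda I$ fixes a point of $X$ if and only if $\lambda=\pm1$, and $-I$ acts trivially on $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The condition is $\ell gD(\det\ell)^{-1}=gA$ with $A\in Sp(2)$, that is, $g^{-1}\ell g=A\,D(\det\ell)$.

(b) If $\ell$ fixes a point, then by (a) its eigenvalues are $a,\bar a,b,\bar b,\det\ell$. Conversely, let the eigenvalues be $t_1,\bar t_1,t_3,\bar t_3,t_5$. Then $t_5=\det\ell$. A unitary matrix is unitarily diagonalizable, and the diagonalizing matrix can be scaled to determinant $1$; so $g^{-1}\ell g=\operatorname{diag}(t_1,\bar t_1,t_3,\bar t_3,\det\ell)$ for some $g\in SU(5)$, and (a) applies.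

(c) By (a), if $\lambda I$ fixes a point then $\lambda I_4\in Sp(2)$, so $\lambda=\bar\lambda$ and $\lambda=\pm1$. Conversely, $(-I)\circ g=-g\,D(-1)=g\operatorname{diag}(-1,-1,-1,-1,1)\in g\,Sp(2)$ for all $g$.
\end{proof}

To apply (b) we label the eigenvalues, too, by $0,1,2,4,5$. Two disjoint pairs of labels are of one of the following types, where $\{i,j,l\}=\{0,1,2\}$ in the first three:
\begin{equation}\label{eq:types}
\text{(I) }\{i,j\},\{l,4\};\quad
\text{(I$'$) }\{i,j\},\{l,5\};\quad
\text{(II) }\{i,j\},\{4,5\};\quad
\text{(III) }\{i,4\},\{j,5\},\ i\ne j.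
\end{equation}
Indeed, if one pair is $\{i,j\}\subset\{0,1,2\}$, then the other is contained in $\{l,4,5\}$. Otherwise each pair contains at least one of $4,5$, hence exactly one, which is type (III).

\section{The biquotients $M_{B,C}$}\label{sec:biq}

We want to divide $X$ by a circle in $U(5)$ whose centralizer contains $U(3)\times U(1)\times U(1)$. For integers $B,C\ge1$ let
\[
S^1_Q=\{z^Q=\operatorname{diag}(z,z,z,z^{2B-1},z^{2C-1}):|z|=1\}\subset U(5).
\]
All exponents are odd, so $z=-1$ gives $-I$, which acts trivially on $X$. Pair products of eigenvalues are even powers of $z$, and the parametrization by $B,C$ makes them convenient powers of $w=z^2$. The product of the eigenvalues of $z^Q$ over a pair of labels is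
\begin{equation}\label{eq:pairs}
\{i,j\}:\ w,\qquad \{i,4\}:\ w^B,\qquad \{i,5\}:\ w^C,\qquad \{4,5\}:\ w^{B+C-1}.
\end{equation}

\begin{lemma}\label{lem:free}
If $\gcd(B,C)=1$, then $S^1_Q/\{\pm I\}$ acts freely on $X$.
\end{lemma}

\begin{proof}
Let $z^Q$ fix a point. By Lemma~\ref{lem:fixed}(b), two disjoint pairs have product $1$ each. In types (I), (I$'$) and (II) one pair is $\{i,j\}$, so $w=1$. In type (III), $w^B=w^C=1$, so $w=1$ by coprimality. Hence $z=\pm1$.
\end{proof}

Coprimality is necessary: if a prime $p$ divides both $B$ and $C$, any $w$ of order $p$ satisfies $w^B=w^C=1$, and type (III) gives a fixed point. From now on $B$ and $C$ are coprime.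

So $M=M_{B,C}=S^1_Q\backslash X$ is a closed manifold of dimension $13$, and $X\to M$ is a principal circle bundle. Since $SU(5)$ is simply connected and $Sp(2)$ is connected, $X$ is simply connected, and hence so is $M$. The centralizer of $S^1_Q$ in $U(5)$, which contains $U(3)\times U(1)\times U(1)$, acts on $M$.

An element $\gamma$ of this centralizer fixes the orbit of $x\in X$ if and only if $\gamma z^Q$ fixes $x$ for some $z\in S^1$. By Lemma~\ref{lem:fixed}(b) we obtain the criterion
\begin{equation}\label{eq:crit}
\begin{minipage}{0.82\textwidth}
$\gamma$ fixes a point of $M_{B,C}$ if and only if, for some $z\in S^1$, there are two disjoint pairs of eigenvalues of $\gamma z^Q$, each with product $1$.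
\end{minipage}
\end{equation}

\section{The finite groups and the remaining torus}\label{sec:groups}

Let $\zeta=e^{2\pi i/m}$, $\omega=e^{2\pi i/3}$, and let $R$ be the permutation matrix $Re_i=e_{i-1}$, $i\in\mathbb Z/3$. Put
\begin{equation}\label{eq:alphabeta}
\alpha=\operatorname{diag}(\zeta,\zeta^{\rho},\zeta^{\rho^2},1,1),\qquad
\beta=R\oplus(\omega)\oplus(\omega).
\end{equation}
Then $\alpha$ has order $m$ and $\beta^3=I$. Moreover $R\operatorname{diag}(a_0,a_1,a_2)R^{-1}=\operatorname{diag}(a_1,a_2,a_0)$, so $\rho^3\equiv1$ gives $\beta\alpha\beta^{-1}=\alpha^\rho$. The group $\langle\alpha,\beta\rangle$ has order $3m$, because $\beta$ and $\beta^2$ are not diagonal. Thus $\langle\alpha,\beta\rangle\cong\Gamma_m$. It lies in $U(3)\times U(1)\times U(1)$ and commutes with the torus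
\[
T^3=\{\operatorname{diag}(u,u,u,v,v'):|u|=|v|=|v'|=1\}\supset S^1_Q .
\]
So $\Gamma_m\times T^3$ acts on $M_{B,C}$.

The twist by $\omega$ is needed: with $R\oplus1\oplus1$ in place of $\beta$, the eigenvalues $1,\omega,\omega^2,1,1$ contain two disjoint pairs with $\omega\cdot\omega^2=1\cdot1=1$, and the element fixes a point of $X$.

\begin{lemma}\label{lem:torus}
The kernel of the $T^3$-action on $M_{B,C}$ is $S^1_Q$. If a finite subgroup $\Gamma$ of the centralizer of $S^1_Q$ commutes with $T^3$ and acts freely on $M_{B,C}$, then a quotient of $T^3$ isomorphic to $T^2$ acts effectively on $M_{B,C}/\Gamma$.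
\end{lemma}

\begin{proof}
Clearly $S^1_Q$ acts trivially on $M$. Let $\ell\in T^3$ act trivially on $M$. Choose $g\in SU(5)$ such that all coordinates of $ge_5$ are nonzero. For some $z$, the diagonal matrix $\ell z^Q$ fixes $g\,Sp(2)$, so it has $ge_5$ as an eigenvector by Lemma~\ref{lem:fixed}(a). Hence it is scalar, and it is $\pm I$ by Lemma~\ref{lem:fixed}(c). Since $-I\in S^1_Q$, we get $\ell\in S^1_Q$.

Let $L\supset S^1_Q$ be the kernel of $T^3$ on $M/\Gamma$, with identity component $L_0$. For each $x\in M$ the orbit $L_0x$ is connected and contained in the finite set $\Gamma x$, so it is a point. Thus $L_0$ acts trivially on $M$, and $L_0\subset S^1_Q$ by the first part. So $\dim L=1$, and $T^3/L\cong T^2$ acts effectively.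
\end{proof}

\subsection{The group of order $21$, by hand}\label{sec:21}
Take $m=7$, $\rho=2$ (as $4+2+1=7$) and $B=2$, $C=5$, so $Q=\operatorname{diag}(1,1,1,3,9)$. We show that $\Gamma_7$ acts freely on $M_{2,5}$. If a nontrivial element fixes a point, so does a power of it of prime order. Elements of order $7$ lie in $\langle\alpha\rangle$. By Sylow's theorem every element of order $3$ is conjugate to $\beta$ or $\beta^{-1}$, which have the same fixed points. So two checks with criterion \eqref{eq:crit} suffice.

\emph{Order $7$.} Here $\gamma$ has eigenvalues $\eta,\eta^2,\eta^4,1,1$ with $\eta$ a primitive seventh root of unity. Since $1+2+4=7$, the pair products of the eigenvalues of $\gamma z^Q$ are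
\[
\{i,j\}:\ \eta^{-2^l}w,\qquad \{l,4\}:\ \eta^{2^l}w^2,\qquad \{l,5\}:\ \eta^{2^l}w^5,\qquad \{4,5\}:\ w^6 ,
\]
where $\{i,j,l\}=\{0,1,2\}$. In types (I), (I$'$), (II) the first pair forces $w=\eta^{2^l}$. The second product is then $\eta^{3\cdot2^l}$, $\eta^{6\cdot2^l}$, $\eta^{6\cdot2^l}$ respectively, and none of these is $1$. In type (III) we would have $w^2=\eta^{-2^i}$ and $w^5=\eta^{-2^j}$. Comparing the two values of $w^{10}$ gives $5\cdot2^i\equiv2\cdot2^j\pmod7$, so $5$ would be a power of $2$ modulo $7$. But these powers are $1,2,4$.

\emph{Order $3$.} The eigenvalues of $R$ are $1,\omega,\omega^2$. So the eigenvalues of $\beta z^Q$, with labels $0,1,2,4,5$ in this order, are $z,\omega z,\omega^2z,\omega z^3,\omega z^9$, with pair products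
\[
\{i,j\}:\ \omega^{-l}w,\qquad \{l,4\}:\ \omega^{l+1}w^2,\qquad \{l,5\}:\ \omega^{l+1}w^5,\qquad \{4,5\}:\ \omega^2w^6 .
\]
In types (I), (I$'$), (II) the first pair forces $w=\omega^l$. The second product is then $\omega^{3l+1}=\omega$, $\omega^{6l+1}=\omega$, $\omega^{2+6l}=\omega^2$, never $1$. In type (III), comparing the two values of $w^{10}$ gives $-5(i+1)\equiv-2(j+1)\pmod3$, so $i=j$, which is excluded.

Hence $\Gamma_7$ acts freely on $M_{2,5}$. What is missing for Theorem A is the metric.

\section{The metric}\label{sec:metric}

Let $G=SU(5)$, $K=S(U(4)\times U(1))$, and let $\mathfrak g=\mathfrak k\oplus\mathfrak p$ be the orthogonal splitting for the bi-invariant metric $g_0(A,W)=-\operatorname{tr}(AW)$. Subscripts denote components. Then $[\mathfrak k,\mathfrak p]\subset\mathfrak p$ and $[\mathfrak p,\mathfrak p]\subset\mathfrak k$. For $g_0$, a plane spanned by $A_1,A_2$ is flat if and only if $[A_1,A_2]=0$, and this allows too many flat planes. Shrinking the metric along $K$ adds a second condition.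

Fix $t>0$, give $G\times K$ the bi-invariant metric $g_0\oplus t\,g_0|_{\mathfrak k}$, and let $\pi(g,k)=gk^{-1}$. This is the quotient map for the free isometric action $(g,k)\cdot k'=(gk',kk')$ of $K$. Let $g_1$ be the metric on $G$ for which $\pi$ is a Riemannian submersion. Left multiplications on the two factors of $G\times K$ show that $g_1$ is left $G$-invariant and right $K$-invariant. The vertical space at $(e,e)$ is $\{(V,V):V\in\mathfrak k\}$, so the horizontal vectors are $(A,-\frac1tA_{\mathfrak k})$, $A\in\mathfrak g$, with image
\[
\Psi A:=A+\tfrac1tA_{\mathfrak k}.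
\]
The map $\Psi$ is a linear isomorphism of $\mathfrak g$. A vector $W\in\mathfrak g$ is the image of $(W,0)$, and the inner product of a horizontal vector with any lift of $W$ computes $g_1$. So
\begin{equation}\label{eq:g1}
g_1(\Psi A,W)=g_0(A,W)\qquad(A,W\in\mathfrak g).
\end{equation}

Recall O'Neill's formula: under a Riemannian submersion the curvature of a plane is at least that of its horizontal lift. A bi-invariant metric has nonnegative curvature. Hence $\sec_{g_1}\ge0$, and if the plane spanned by $\Psi A_1,\Psi A_2$ is $g_1$-flat, then its horizontal lift is flat in $G\times K$. This means $[A_1,A_2]=0$ and $[(A_1)_{\mathfrak k},(A_2)_{\mathfrak k}]=0$. Taking the $\mathfrak k$-component of the first equation, we obtain for a flat plane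
\begin{equation}\label{eq:flat}
[A_1,A_2]=0,\qquad [(A_1)_{\mathfrak k},(A_2)_{\mathfrak k}]=0,\qquad [(A_1)_{\mathfrak p},(A_2)_{\mathfrak p}]=0 .
\end{equation}

The action \eqref{eq:action} of $U(5)$ on $(G,g_1)$ is isometric. Indeed, write $\ell=\lambda\ell_0$ with $\lambda^5=\det\ell$ and $\ell_0\in SU(5)$. Then
\[
\ell\circ g=\ell_0\,g\,\operatorname{diag}(\lambda,\lambda,\lambda,\lambda,\lambda^{-4}),
\]
and the matrix on the right lies in $K$. Right multiplication by $Sp(2)\subset K$ is isometric too. So $X$ and then $M=M_{B,C}$ inherit metrics for which $(G,g_1)\to X\to M$ are Riemannian submersions, and the centralizer of $S^1_Q$ in $U(5)$ acts on $M$ by isometries. In particular $\Gamma_m\times T^3$ does.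

\section{Positive curvature}\label{sec:curv}

\begin{proposition}\label{prop:pos}
For coprime $B,C\ge1$ the metric on $M_{B,C}$ has positive sectional curvature.
\end{proposition}

The hypothesis $B,C\ge1$ enters only through the fact that $Q$ is positive definite. The proof runs down the chain $Sp(2)\subset K\subset G$. The first step uses that $G/K=\mathbb{CP}^4$ has rank one, the second that $SU(4)/Sp(2)$ has rank one. Here are both facts in the form needed.

\begin{lemma}\label{lem:alg}
\begin{enumerate}
\item[(a)] Commuting elements of $\mathfrak p$ are linearly dependent over $\mathbb R$.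
\item[(b)] There is an orthogonal splitting $\mathfrak k=\mathfrak{sp}(2)\oplus\mathfrak s\oplus\mathbb RZ$, where $Z=i\operatorname{diag}(1,1,1,1,-4)$ is central in $\mathfrak k$, and $\mathfrak s$ consists of the matrices $iS$ in the upper block with $S$ Hermitian, traceless and $SJ=J\bar S$. A nonzero such $S$ has eigenvalues $c,c,-c,-c$ with $c>0$.
\item[(c)] Commuting elements of $\mathfrak s$ are linearly dependent over $\mathbb R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The elements of $\mathfrak p$ are $\hat v=\begin{pmatrix}0&v\\-v^*&0\end{pmatrix}$ with $v\in\mathbb C^4$. The upper $4\times 4$ block of $[\hat v,\hat u]$ is $-vu^*+uv^*$. If it vanishes and $v\ne0$, applying $uv^*=vu^*$ to $v$ gives $u=cv$ with $c=u^*v/|v|^2$. Inserting this gives $c\,vv^*=\bar c\,vv^*$, so $c$ is real.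

(b) On $\mathfrak{su}(4)$ consider $\theta(A)=JA^TJ^{-1}$. It preserves $-\operatorname{tr}(AW)$, and $\theta^2=1$ because $J^T=-J=J^{-1}$. For $A\in\mathfrak{su}(4)$ we have $A^T=-\bar A$, so $\theta(A)=-J\bar AJ^{-1}$. Hence the $(-1)$-eigenspace is given by $AJ=J\bar A$, which is $\mathfrak{sp}(2)$. Let $\mathfrak s$ be the $(+1)$-eigenspace; for $A=iS$ the condition becomes $SJ=J\bar S$. The eigenspaces of an isometric involution are orthogonal, and $\mathfrak k=\mathfrak{su}(4)\oplus\mathbb RZ$ orthogonally. The condition on $S$ says that $S$ commutes with $\mathbf j$. Since the eigenvalues of $S$ are real, its eigenspaces are $\mathbf j$-invariant. A $\mathbf j$-invariant subspace has even dimension, because it splits off planes $\operatorname{span}(v,\mathbf jv)$ with $v\perp\mathbf jv$. Since $S$ is traceless and nonzero, its eigenvalues are $c,c,-c,-c$ with $c>0$.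

(c) Let $iS,iS'\in\mathfrak s$ commute, with $S\ne0$. Then $S'$ preserves the two $2$-dimensional $\mathbf j$-invariant eigenspaces of $S$. On each of them its eigenspaces are again even-dimensional, so it is a scalar there. Being traceless, $S'$ is a real multiple of $S$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:pos}]
\emph{Horizontal vectors.} Let $E=\operatorname{diag}(0,0,0,0,1)$ and $\bar q=\operatorname{tr}Q$. We identify $T_gG$ with $\mathfrak g$ by left translation. Differentiating $e^{i\theta Q}gD(e^{-i\theta\bar q})$ at $\theta=0$, we see that the vertical space of $G\to M$ at $g$ is spanned by $\mathfrak{sp}(2)$ and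
\[
U_Q=i\,(Q_g-\bar qE),\qquad Q_g=g^{-1}Qg .
\]
By \eqref{eq:g1} and the left invariance of $g_1$, the vector $\Psi A$ is horizontal if and only if $A$ is $g_0$-orthogonal to $\mathfrak{sp}(2)$ and to $U_Q$.

\emph{Reduction.} Suppose that some plane in $M$ has curvature $\le0$. By O'Neill's formula its horizontal lift has $g_1$-curvature $\le0$, hence is flat. Write the lift as $\Psi(\sigma)$ with $\sigma=\operatorname{span}(A,Y)$. By the third equation in \eqref{eq:flat} and Lemma~\ref{lem:alg}(a), the $\mathfrak p$-components of $A$ and $Y$ are dependent, so we may choose the basis with $Y_{\mathfrak p}=0$. Since $\sigma\perp\mathfrak{sp}(2)$, both $A_{\mathfrak k}$ and $Y$ lie in $\mathfrak s\oplus\mathbb RZ$. Write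
\[
Y=iS+yZ=i\big((S+yI_4)\oplus(-4y)\big),\qquad iS\in\mathfrak s,\ y\in\mathbb R .
\]
From $[A,Y]=0$ and $[A_{\mathfrak k},Y]=0$ we get $[A_{\mathfrak p},Y]=0$. In each of the two following cases $\sigma$ contains a vector that is not orthogonal to $U_Q$, which is a contradiction.

\emph{Case 1: $A_{\mathfrak p}=0$.} Then $A,Y\in\mathfrak s\oplus\mathbb RZ$ commute and $Z$ is central in $\mathfrak k$, so their $\mathfrak s$-components commute and are dependent by Lemma~\ref{lem:alg}(c). A nontrivial combination of the independent vectors $A$ and $Y$ therefore lies in $\mathbb RZ$, so $Z\in\sigma$. With $Z=i(I-5E)$ we compute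
\[
g_0(Z,U_Q)=\operatorname{tr}\big((I-5E)(Q_g-\bar qE)\big)=\bar q-5\operatorname{tr}(EQ_g)+4\bar q=5\operatorname{tr}\big((I-E)Q_g\big)>0,
\]
because $Q_g$ is positive definite.

\emph{Case 2: $A_{\mathfrak p}=\hat v$ with $v\ne0$.} The upper right entry of $[Y,\hat v]$ is $i(S+yI_4)v+4iyv$, so $[\hat v,Y]=0$ gives $Sv=-5yv$. If $y=0$, then $S$ has the eigenvalue $0$, so $S=0$ by Lemma~\ref{lem:alg}(b) and $Y=0$, which is impossible. So $y\ne0$, and $S$ has the eigenvalues $\pm5y$, each with multiplicity $2$. Let $P$ be the orthogonal projection of $\mathbb C^5$ onto the $5y$-eigenspace of $S$ in $\mathbb C^4$. Then $S=5y(2P-I_4)$ on $\mathbb C^4$, so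
\[
Y=i(10yP-4yI).
\]
Since $PE=0$,
\[
g_0(Y,U_Q)=\operatorname{tr}\big((10yP-4yI)(Q_g-\bar qE)\big)=10y\operatorname{tr}(PQ_g)-4y\bar q+4y\bar q=10y\operatorname{tr}(PQ_g)\ne0,
\]
again because $Q_g$ is positive definite.
\end{proof}

\begin{proof}[Proof of Theorem A]
By Section~\ref{sec:21}, $\Gamma_7$ acts freely on the closed simply connected manifold $M_{2,5}$, and by Section~\ref{sec:metric} it acts isometrically. So $N=M_{2,5}/\Gamma_7$ is a closed Riemannian $13$-manifold with $\pi_1(N)\cong\Gamma_7$. It has positive curvature by Proposition~\ref{prop:pos}. The torus $T^3$ commutes with $\Gamma_7$, so it acts on $N$ by isometries, and Lemma~\ref{lem:torus} gives $T^2$ symmetry.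
\end{proof}

\section{The family: proof of Theorem B}\label{sec:family}

Most of Theorem B is already available: Section~\ref{sec:biq} gives the topology of $M_{B,C}$, Section~\ref{sec:metric} and Proposition~\ref{prop:pos} give the invariant positively curved metric, and once $\Gamma_m$ acts freely, the argument that concluded the proof of Theorem A applies verbatim to $M_{B,C}/\Gamma_m$. It remains to decide when $\Gamma_m$ acts freely. The scheme is that of Section~\ref{sec:21}, with letters in place of numbers; the new point is that each way of failing is also shown to be realized.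

\begin{proposition}
The group $\Gamma_m$ acts freely on $M_{B,C}$ if and only if \eqref{eq:star} holds.
\end{proposition}

\begin{proof}
It suffices to consider elements of prime order. Since $3\nmid m$, the Sylow $3$-subgroups of $\Gamma_m$ have order $3$, so every element of order $3$ is conjugate to $\beta^{\pm1}$, and $\beta^{-1}$ has the same fixed points as $\beta$. An element of prime order $p\mid m$ has trivial image in $\mathbb Z_3$, hence is a power of $\alpha$, with eigenvalues $\eta,\eta^\rho,\eta^{\rho^2},1,1$ for a primitive $p$-th root of unity $\eta$. We use criterion \eqref{eq:crit} and the list \eqref{eq:types}, with $w=z^2$; every $w\in S^1$ is of this form.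

\emph{Elements of order $p$.} Since $1+\rho+\rho^2\equiv0\pmod p$, the pair products of the eigenvalues of $\gamma z^Q$ are
\[
\{i,j\}:\ \eta^{-\rho^l}w,\qquad \{l,4\}:\ \eta^{\rho^l}w^B,\qquad \{l,5\}:\ \eta^{\rho^l}w^C,\qquad \{4,5\}:\ w^{B+C-1}.
\]
\begin{itemize}
\item \emph{Types} (I), (I$'$), (II). The pair $\{i,j\}$ requires $w=\eta^{\rho^l}$. The second product is then $\eta^{\rho^l(B+1)}$, $\eta^{\rho^l(C+1)}$, $\eta^{\rho^l(B+C-1)}$ respectively. Since $p\nmid\rho$, it equals $1$ if and only if $p$ divides $B+1$, $C+1$, $B+C-1$ respectively.
\item \emph{Type} (III). The conditions are $w^B=\eta^{-\rho^i}$ and $w^C=\eta^{-\rho^j}$ with $i\ne j$. If they hold, the two values of $w^{BC}$ give $\rho^iC\equiv\rho^jB$, so $C\equiv\rho^{k}B\pmod p$ with $k=j-i\not\equiv0\pmod3$. As $\rho^k$ is a primitive cube root of unity modulo $p$,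
\[
B^2+BC+C^2\equiv B^2(1+\rho^k+\rho^{2k})\equiv0\pmod p .
\]
Conversely, let $p\mid B^2+BC+C^2$. If $p$ divided one of $B,C$, it would divide both, contrary to coprimality. So $C/B$ is a root of $x^2+x+1$ modulo $p$, that is, $C\equiv\rho^kB$ with $k\in\{1,2\}$. Take any $i$, put $j=i+k$ in $\mathbb Z/3$, choose $\tau$ with $\tau B\equiv-\rho^i\pmod p$, and let $w=\eta^\tau$. Then $w^B=\eta^{-\rho^i}$ and $w^C=\eta^{\tau\rho^kB}=\eta^{-\rho^{j}}$, so both conditions hold.
\end{itemize}
Thus the elements of order $p$ have no fixed points if and only if $p$ divides none of the four factors in \eqref{eq:star}.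

\emph{The element $\beta$.} The eigenvalues of $R$ are $1,\omega,\omega^2$, so $\beta z^Q$ has the eigenvalues $\omega^iz$ ($i=0,1,2$), $\omega z^{2B-1}$ and $\omega z^{2C-1}$, with pair products
\[
\{i,j\}:\ \omega^{-l}w,\qquad \{l,4\}:\ \omega^{l+1}w^B,\qquad \{l,5\}:\ \omega^{l+1}w^C,\qquad \{4,5\}:\ \omega^2w^{B+C-1}.
\]
\begin{itemize}
\item \emph{Types} (I), (I$'$). Here $w=\omega^l$, and the second product is $\omega^{1+l(B+1)}$ or $\omega^{1+l(C+1)}$. The first equals $1$ for some $l$ if and only if $3\nmid B+1$, and the second if and only if $3\nmid C+1$. So $B\equiv C\equiv2\pmod3$ is necessary, and we assume it from now on.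
\item \emph{Type} (II). Again $w=\omega^l$. As $B+C-1\equiv0\pmod3$, the second product is $\omega^2\ne1$.
\item \emph{Type} (III). If $w^B=\omega^{-(i+1)}$ and $w^C=\omega^{-(j+1)}$, the two values of $w^{BC}$ give $(i+1)C\equiv(j+1)B\pmod3$. As $B\equiv C\equiv-1$, this means $i=j$, which is excluded.
\end{itemize}
So $\beta$ has no fixed points if and only if $B\equiv C\equiv2\pmod3$.
\end{proof}

\begin{proof}[Proof of Theorem B, conclusion]
Given $m$, take $B=2$ and any odd $C\ge1$ with $C\equiv2\pmod3$ and $C\equiv0\pmod m$. The number $m$ is prime to $6$, so by the Chinese remainder theorem there are infinitely many such $C$. Then $\gcd(B,C)=1$ and $B\equiv C\equiv2\pmod 3$. Modulo a prime $p\mid m$, the four factors in \eqref{eq:star} are $3,1,1,4$, and they are nonzero since $p\ge7$. So \eqref{eq:star} holds. The orders $3m$ of the fundamental groups are unbounded (take $m=7^s$), so infinitely many homotopy types occur.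
\end{proof}

\begin{remark}
Among the matrices $R\oplus\omega^a\oplus\omega^b$, only those with $a\equiv b\equiv\pm1\pmod3$ can act without fixed points. Indeed, types (I) and (I$'$) give the second products $\omega^{a+l(B+1)}$ and $\omega^{b+l(C+1)}$, so there is no fixed point of these types only if $3\mid B+1$, $3\mid C+1$ and $a,b\not\equiv0$. Then type (II) gives $\omega^{a+b}$, so $a+b\not\equiv0$, that is, $a\equiv b\equiv\pm1\pmod3$.
\end{remark}

\section{Homology spheres: proof of Theorem C}\label{sec:C}

We carry the argument of Section~\ref{sec:linear} from unitary representations to smooth actions. The unit spheres of the blocks $V_i$ become fixed point sets of corank-one subtori, and Borel's formula replaces $\sum d_i=h$.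

\subsection{Passing to the universal cover}
Let $Y$ be the universal cover of $N$ and $\Gamma=\pi_1(N)$, which is finite because $Y$ is compact. Choose a $T^r$-invariant metric on $N$ and lift it to $Y$. The lifts to $Y$ of the elements of $T^r$ form a compact group of isometries of $Y$, an extension of $T^r$ by $\Gamma$. Its identity component $T$ is a finite cover of $T^r$, so it is an $r$-torus, and it acts effectively on $Y$. For $\gamma\in\Gamma$ the element $\tau\gamma\tau^{-1}\in\Gamma$ depends continuously on $\tau\in T$, so it is constant. Thus $T$ commutes with $\Gamma$.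

\subsection{Fixed point sets}
For a subtorus $H\subset T$ write $F(H)=Y^H$.

\begin{lemma}\label{lem:sphere}
If $F(H)\neq\emptyset$, then $F(H)$ is a closed connected orientable manifold of odd dimension, and it is an integral homology sphere.
\end{lemma}

\begin{proof}
$F(H)$ is a closed submanifold. The normal representation of $H$ at a fixed point has no trivial summand, so the codimension is even. As $n$ is odd, each component has odd, hence positive, dimension.

Let $p$ be a prime and let $P_k\subset H$ be the subgroup of elements of order dividing $p^k$. Only finitely many subgroups of $T$ occur as isotropy groups of the compact manifold $Y$. Since $\bigcup_kP_k$ is dense in $H$, for large $k$ no isotropy group contains $P_k$ without containing $H$. For such $k$ we have $F(H)=Y^{P_k}$. By Smith's theorem the fixed point set of a finite $p$-group on an $\mathbb F_p$-homology sphere is empty or an $\mathbb F_p$-homology sphere. So the total $\mathbb F_p$-Betti number of $F(H)$ is $2$, for every prime $p$.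

Take $p=2$. Every component of $F(H)$ has nonzero $\mathbb F_2$-homology in degree $0$ and in its own, positive, dimension. So there is exactly one component. Put $D=\dim F(H)$. If $D=1$, then $F(H)$ is a circle. If $D\ge2$, then $H^1(F(H);\mathbb F_2)=0$, so the first Stiefel--Whitney class vanishes. In both cases $F(H)$ is orientable.

Now let $p$ be arbitrary. Since $F(H)$ is connected, closed and orientable, it has nonzero $\mathbb F_p$-homology in degrees $0$ and $D$, and in no other degree since the total $\mathbb F_p$-Betti number is $2$. For $0<i<D$ the finitely generated group $H_i(F(H);\mathbb Z)$ therefore satisfies $H_i\otimes\mathbb F_p=0$ for all $p$, so it vanishes.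
\end{proof}

Write $\dim F(H)=2e_H-1$, where $e_H=0$ means $F(H)=\emptyset$, and put $f=e_T$. We use Borel's formula \cite[Ch.~XIII, Thm.~2.3]{Borel}: if $T$ acts, not necessarily effectively, on a manifold $F$ that is a rational homology sphere, then
\begin{equation}\label{eq:borel}
\dim F-\dim F^T=\sum_H\big(\dim F^H-\dim F^T\big),
\end{equation}
where $H$ runs over the corank-one subtori and $\dim\emptyset=-1$. If $F^T\ne\emptyset$ and all $F^H$ are connected, this is the decomposition of the tangent representation at a point of $F^T$: the nontrivial weights $\mu$ with $(\ker\mu)_0=H$ account for the normal space of $F^T$ in $F^H$. For us it matters that the formula also holds when $F^T=\emptyset$.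

For $F=Y$ the formula reads
\begin{equation}\label{eq:sum}
h-f=\sum_{i=1}^kd_i,\qquad d_i=e_{H_i}-f\ge1,
\end{equation}
where $H_1,\dots,H_k$ are the corank-one subtori with $F(H_i)\ne F(T)$. To see that $d_i\ge1$, note that $F(T)\subsetneq F(H_i)$. If $F(T)=\emptyset$, then $f=0$ and $e_{H_i}\ge1$. Otherwise $F(T)$ is a closed submanifold of the connected manifold $F(H_i)$, and if it had the same dimension it would be all of it.

\begin{lemma}\label{lem:k}
$k\ge r$.
\end{lemma}

\begin{proof}
Note that $r\ge\frac hq+1\ge2$. If $k=0$, then $F(T)=Y$ by \eqref{eq:sum}, contradicting effectiveness. Suppose $1\le k<r$, and let $S$ be the identity component of $\bigcap_iH_i$, a torus of dimension at least $r-k\ge1$. Then $F(S)\supset F(H_1)\ne\emptyset$, so $F(S)$ is an integral homology sphere by Lemma~\ref{lem:sphere}. Apply \eqref{eq:borel} to $T$ acting on $F(S)$. If $H$ is a corank-one subtorus with $S\not\subset H$, then $SH=T$, so $F(S)^H=F(T)$ contributes $0$. If $S\subset H$, then $F(S)^H=F(H)$, and this contributes $0$ unless $H$ is one of the $H_i$. All $H_i$ contain $S$, so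
\[
\dim F(S)-\dim F(T)=\sum_{i=1}^k\big(\dim F(H_i)-\dim F(T)\big)=n-\dim F(T),
\]
the last equality by \eqref{eq:borel} for $Y$. Hence $F(S)=Y$, contradicting effectiveness.
\end{proof}

\subsection{Units in Tate cohomology}
Recall that the Tate cohomology $\hat H^*(\Gamma;\mathbb Z)$ of a finite group is a $\mathbb Z$-graded ring with $\hat H^0(\Gamma;\mathbb Z)=\mathbb Z/|\Gamma|$ and $\hat H^i=H^i$ for $i\ge1$. A unit of degree $k$ is an element $u\in\hat H^k$ that has an inverse in $\hat H^{-k}$; multiplication by $u$ is then an isomorphism $\hat H^i\to\hat H^{i+k}$. The degrees of units form a subgroup of $\mathbb Z$. If $\Gamma$ acts freely on an integral homology $(2e-1)$-sphere, $e\ge1$, and trivially on its homology, then there is a unit of degree $2e$ \cite{CE}, \cite[Ch.~VI, \S 9]{Brown}. In our case of a smooth action on a closed manifold, the reason is that the simplicial chains of a triangulation lifted from the quotient give an exact sequence $0\to\mathbb Z\to C_{2e-1}\to\dots\to C_0\to\mathbb Z\to0$ with free $\mathbb Z\Gamma$-modules $C_i$, and the resulting shift of Tate cohomology by $2e$ is multiplication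 by a class of degree $2e$.

\begin{proof}[Proof of Theorem C: cyclicity]
Let $d=d_i$ be the smallest of the numbers in \eqref{eq:sum}. By Lemma~\ref{lem:k} and $r>h/q$,
\[
1\le d\le\frac{h-f}{k}\le\frac hr<q .
\]
Every prime factor of $h$ is at least $q$, so $\gcd(d,h)=1$.

Since $\Gamma$ commutes with $T$, it acts on $Y$, on $F(H_i)$, and on $F(T)$ if this is nonempty. These actions are free, and the spaces are integral homology spheres of odd dimension. A nontrivial $\gamma\in\Gamma$ has Lefschetz number $0$, so it acts trivially on the top homology. We obtain units of degrees $2h$, $2e_{H_i}$ and $2f$ (for $f=0$ the unit is $1$). Hence there is a unit of degree $2e_{H_i}-2f=2d$, and one of degree $2\gcd(d,h)=2$. Therefore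
\[
\operatorname{Hom}(\Gamma,\mathbb Q/\mathbb Z)\cong\hat H^2(\Gamma;\mathbb Z)\cong\hat H^0(\Gamma;\mathbb Z)\cong\mathbb Z/|\Gamma| .
\]
The left side is the dual of the abelianization of $\Gamma$. So the abelianization has order $|\Gamma|$, that is, $\Gamma$ is abelian, and its dual is cyclic. Hence $\Gamma$ is cyclic.
\end{proof}

\subsection{Sharpness}\label{sec:sharp}
We need a noncyclic group acting freely on $S^{2q-1}$. Let $p\equiv1\pmod q$ be a prime, let $\kappa$ have order $q$ modulo $p$, and put $\zeta=e^{2\pi i/p}$, $\xi=e^{2\pi i/q}$. On $\mathbb C^q$ with basis $e_0,\dots,e_{q-1}$ define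
\[
ae_i=\zeta^{\kappa^i}e_i,\qquad be_i=e_{i+1}\ (i<q-1),\qquad be_{q-1}=\xi e_0 .
\]
Then $a^p=1$ and $b^q=\xi I$. Moreover $bab^{-1}$ multiplies $e_{i+1}$ by $\zeta^{\kappa^i}$ (indices modulo $q$), so $bab^{-1}=a^{\kappa^{-1}}$. Since $a$ has order $p$ and $b$ has order $q^2$, the group $\Gamma=\langle a,b\rangle$ is nonabelian of order $pq^2$. The factor $\xi$ plays the role that $\omega$ played in Section~\ref{sec:groups}: without it $b$ would have eigenvalue $1$.

The subgroup $\langle a\rangle$ is the normal Sylow $p$-subgroup, so the elements of order $p$ are nontrivial powers of $a$, and these have no eigenvalue $1$. The Sylow $q$-subgroups are conjugate to the cyclic group $\langle b\rangle$ of order $q^2$, so the elements of order $q$ are conjugate to nontrivial powers of $b^q=\xi I$, which are scalars different from $1$. Every nontrivial element of $\Gamma$ has a power of prime order, so $\Gamma$ acts freely on the unit sphere of $\mathbb C^q$, and hence, acting diagonally, on the unit sphere $S^{2h-1}$ of $(\mathbb C^q)^{h/q}=\mathbb C^h$. The torus $T^{h/q}$ of scalars on the summands commutes with $\Gamma$.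 The identity component of the kernel of its action on $S^{2h-1}/\Gamma$ has connected orbits in the finite sets $\Gamma x$, so it acts trivially on the sphere and is trivial. Hence the kernel is finite, the quotient of the torus by it is again a torus of dimension $h/q$, and $S^{2h-1}/\Gamma$ has $T^{h/q}=T^{(n+1)/(2q)}$ symmetry and the noncyclic fundamental group $\Gamma$. This completes the proof of Theorem C. \qed

\begin{thebibliography}{9}

\bibitem{FG}
\emph{Fundamental Groups of Manifolds with Positive Sectional Curvature and Torus Symmetry},
\texttt{https://par.nsf.gov/servlets/purl/10062281},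
doi:10.1007/s12220-017-9787-2.

\bibitem{Borel}
A.~Borel et al., \emph{Seminar on Transformation Groups}, Ch.~XIII, Thm.~2.3.

\bibitem{CE}
Cartan--Eilenberg, Ch.~XVI.

\bibitem{Brown}
Brown, \emph{Cohomology of Groups}, Ch.~VI, \S 9.

\end{thebibliography}

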